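# Global rigidity of mixed frameworks is a generic property

## 1. A triangle with two known directions

Put three points in the plane: $u$ at the origin, $v$ at $a$, and $w$ at $b$, where $a,b$ are linearly independent. Someone tells us the directions of the lines $uv$ and $uw$, and some of the distances. Can we recover the triangle?

We can never do better than up to translation and up to the point reflection $x\mapsto -x$, since these change no direction and no distance. So fix $u$ at the origin. Every configuration with the right two directions puts $v$ at $\alpha a$ and $w$ at $\beta b$ with $\alpha,\beta\in\mathbb R$. The original is $(\alpha,\beta)=(1,1)$, and we ask whether the lengths force $(\alpha,\beta)=\pm(1,1)$.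

*Lengths $uv$ and $uw$.* The equations are $\alpha^2=1$ and $\beta^2=1$. Up to a common sign there are two solutions, $(1,1)$ and $(1,-1)$. The answer is no.

*Lengths $uv$ and $vw$.* Up to sign $\alpha=1$, and then $\|a-\beta b\|^2=\|a-b\|^2$ reads $\beta^2\|b\|^2-2\beta\, a\cdot b=\|b\|^2-2\,a\cdot b$. So $\beta=1$ or $\beta=2\,a\cdot b/\|b\|^2-1$: the point $w$ may be reflected along its line in the foot of the perpendicular from $v$. Unless $a\cdot b=\|b\|^2$ there are again two solutions up to sign.

*All three lengths.* Now $\alpha^2=\beta^2=1$, and the third equation becomes $\alpha\beta\, a\cdot b=a\cdot b$. If $a\cdot b\ne0$, then $\alpha=\beta=\pm1$ and the triangle is determined. If $a\cdot b=0$, then $(1,-1)$ is a second solution.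

In the third case the answer depends on the position of the points, but only through the accident $a\cdot b=0$. If accidents of this kind are excluded, does the answer depend only on which directions and which lengths are given? That is the question of this lecture.

## 2. Mixed frameworks and generic position

**Definition (mixed graphs and frameworks).** A mixed graph $G=(V;D,L)$ has a vertex set $V$ and an edge set partitioned into a set $D$ of direction edges and a set $L$ of length edges. The same pair may be joined by one edge of each type. A realization, or mixed framework, $(G,p)$ in $\mathbb R^d$ is a map $p:V\to\mathbb R^d$.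

In Section 1 we have $V=\{u,v,w\}$, $D=\{uv,uw\}$, and three choices of $L$.

**Definition (equivalence, congruence).** Realizations $(G,p)$ and $(G,q)$ are equivalent if $\|p(u)-p(v)\|=\|q(u)-q(v)\|$ for all $uv\in L$ and $p(u)-p(v)$ is a scalar multiple of $q(u)-q(v)$ for all $uv\in D$. They are congruent if both conditions hold for all pairs $u,v\in V$.

**Definition (rigidity).** $(G,p)$ is globally rigid if every framework equivalent to it is congruent to it. It is rigid if there is $\epsilon>0$ such that every equivalent $(G,q)$ with $\|p(v)-q(v)\|<\epsilon$ for all $v$ is congruent to $(G,p)$.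

Globally rigid frameworks are rigid. In Section 1 all three choices of $L$ give, for generic positions, rigid frameworks (the solution set is finite), but only the third gives a globally rigid one.

**Definition (generic).** $(G,p)$ is generic if its $d|V|$ coordinates are algebraically independent over $\mathbb Q$: no nonzero polynomial with rational coefficients vanishes at them.

For instance, a generic triangle has $(p(v)-p(u))\cdot(p(w)-p(u))\neq0$, because this is a nonzero polynomial with integer coefficients in the coordinates. Likewise a generic $p$ has distinct points with distinct first coordinates, and, for $d\ge2$, no three points on a line.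

A property of frameworks is a generic property if, for each $G$, either all generic realizations of $G$ have it or none has it. Rigidity of mixed frameworks is a generic property (this will also come out of the proof below). The question whether global rigidity is one, for $d=2$, is posed in "Graph theoretic techniques in the analysis of uniquely localizable sensor networks". The answer is yes.

**Theorem 1.** For every mixed graph $G$ and every $d\ge2$ (in particular $d=2$), either all generic realizations of $G$ in $\mathbb R^d$ are globally rigid, or none is.

Throughout $d\ge 2$ is fixed; nothing is lost by thinking of $d=2$. If $|V|=1$, any two realizations are congruent and everything is trivial, so let $n=|V|\ge2$.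

**Two readings of equivalence.** Read literally, "$p(u)-p(v)$ is a scalar multiple of $q(u)-q(v)$", with $p(u)\ne p(v)$, forbids $q(u)=q(v)$. Call this the strict reading. The weak reading asks that $q(u)-q(v)\in\mathbb R\,(p(u)-p(v))$ for $uv\in D$ and so allows $q(u)=q(v)$. The two agree for every $q$ with $q(u)\neq q(v)$ on direction edges, in particular for all $q$ close enough to a generic $p$. Hence rigidity of generic frameworks is the same notion in both readings. Lemma 4(ii) below will show that for rigid generic $p$ the two readings give the same equivalent frameworks. As global rigidity implies rigidity in either reading, all our results hold in both. Until then we work with the weak reading.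

**Lemma 1.** Let $p$ have distinct points, no three of them on a line (for example, $p$ generic). Then $q$ is congruent to $p$ if and only if $q=\pm p+\text{const}$.

*Proof.* The "if" part is clear. Conversely, let $q$ be congruent to $p$. For each pair, $q(u)-q(v)$ and $p(u)-p(v)\neq0$ are parallel and have equal length, so $q(u)-q(v)=\varepsilon_{uv}(p(u)-p(v))$ with $\varepsilon_{uv}=\pm1$. For three vertices $u,v,w$ put $a=p(u)-p(v)$, $b=p(v)-p(w)$. These are linearly independent, and $\varepsilon_{uv}a+\varepsilon_{vw}b=\varepsilon_{uw}(a+b)$ gives $\varepsilon_{uv}=\varepsilon_{uw}=\varepsilon_{vw}$. So two pairs sharing a vertex have the same sign, and hence all pairs have the same sign. $\square$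

## 3. A star for which the number of solutions changes

A natural plan for Theorem 1 is to count. If $P$ and $P'$ are generic, then sending coordinates to coordinates gives a field isomorphism $\mathbb Q(P)\to\mathbb Q(P')$, and it carries the polynomial system for the frameworks equivalent to $P$ into the one for $P'$. So the two systems have the same algebraic structure. One would like to conclude that they have the same number of solutions up to congruence.

The plan stops at the real numbers. We count only real solutions, and a field isomorphism need not respect the order, so it does not say which solutions are real. The real count can indeed change. Take four points $u,v_1,v_2,v_3$ in the plane with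
$$D=\{uv_1,uv_2,uv_3\},\qquad L=\{uv_1,\ v_1v_2,\ v_2v_3\},$$
with $u$ at the origin and $v_i$ at $a_i$; a competitor puts $v_i$ at $\alpha_ia_i$. Let $a_2=(1,0)$, $a_3=(0,1)$.

Take first $a_1=(2,1)$. Up to a global sign $\alpha_1=1$. The length $v_1v_2$ gives $(2-\alpha_2)^2+1=2$, so $\alpha_2\in\{1,3\}$. The length $v_2v_3$ gives $\alpha_2^2+\alpha_3^2=2$. For $\alpha_2=1$ we get $\alpha_3=\pm1$; for $\alpha_2=3$ there is no real $\alpha_3$. There are two classes.

Now take $a_1=(\tfrac34,1)$. Then $(\tfrac34-\alpha_2)^2+1=\tfrac1{16}+1$ gives $\alpha_2\in\{1,\tfrac12\}$, and $\alpha_2^2+\alpha_3^2=2$ gives $\alpha_3=\pm1$ or $\alpha_3=\pm\sqrt{7}/2$. There are four classes.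

These two positions are special, but at each step every real root is simple, and the one quadratic without real roots has strictly negative discriminant. So the counts persist under small perturbation, and generic realizations near the two positions have two and four classes respectively. The number of classes is not a generic property. Theorem 1 claims only that whether the number equals $1$ is. Both counts above are even, as were the counts other than $1$ in Section 1, and this parity will drive the proof.

## 4. The space of configurations with given directions

In all the examples the configurations with the right directions, normalized by $u\mapsto0$, formed a vector space with coordinates $\alpha,\beta,\dots$, and the squared lengths were quadratic forms on it. Let us set this up in general.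

Fix $v_0\in V$. For a generic $P$ put $p=P-P(v_0)$ and
$$W=\{x\in(\mathbb R^d)^V:\ x(v_0)=0,\ \ x(u)-x(v)\in\mathbb R\,(p(u)-p(v))\ \text{ for all }uv\in D\},\qquad N=\dim W.$$
Then $p\in W$ and $p\neq0$, so $N\ge1$. For $x,y\in W$ let $B(x,y)\in\mathbb R^L$ have the entries
$$B(x,y)_{uv}=\langle x(u)-x(v),\,y(u)-y(v)\rangle ,\qquad uv\in L,$$
and let $f(x)=B(x,x)$. So $f:W\to\mathbb R^L$ records squared lengths, it is homogeneous of degree $2$, and $df_x(y)=2B(x,y)$. Up to translation, the frameworks equivalent to $P$ in the weak reading are exactly the $q\in W$ with $f(q)=f(p)$. By Lemma 1 such a $q$ is congruent to $p$ if and only if $q=\pm p$.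

**Definition (stresses).** For $x\in W$ and $\omega\in\mathbb R^L$ put
$$S(x)=\{\omega\in\mathbb R^L:\ \omega\cdot B(x,y)=0\ \ \forall y\in W\}=(\operatorname{im}df_x)^\perp,\qquad K_\omega=\{x\in W:\ \omega\cdot B(x,y)=0\ \ \forall y\in W\}.$$
The elements of $S(x)$ are called the stresses of $x$.

Thus $x\in K_\omega$ if and only if $\omega\in S(x)$. The space $K_\omega$ is the kernel of the symmetric bilinear form $\omega\cdot B$ on $W$.

*Example (the triangle with three lengths).* In the coordinates $(\alpha,\beta)$, with edges ordered $uv,uw,vw$, the form $\omega\cdot B$ has the matrix
$$\begin{pmatrix}(\omega_1+\omega_3)\|a\|^2&-\omega_3\,a\cdot b\\-\omega_3\,a\cdot b&(\omega_2+\omega_3)\|b\|^2\end{pmatrix}.\tag{1}$$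
The condition $\omega\in S(p)$ says that $(1,1)$ is in its kernel: $(\omega_1+\omega_3)\|a\|^2=\omega_3\,a\cdot b=(\omega_2+\omega_3)\|b\|^2$. So $S(p)$ is a line. For $\omega_3=1$ the matrix is $a\cdot b\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, whose kernel is $\mathbb Rp$ exactly when $a\cdot b\ne0$. That is exactly when we found the triangle to be determined.

**Theorem 2.** Let $(G,P)$ be generic and rigid. Then $(G,P)$ is globally rigid if and only if there is $\omega\in S(p)$ with $K_\omega=\mathbb Rp$. Moreover, the number of congruence classes of frameworks equivalent to $(G,P)$ is finite, and it is either $1$ or even.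

The condition in Theorem 2 is a rank condition on a matrix with polynomial entries, which is why Theorem 1 will follow from it. The same method gives more. Here we call $G$ rigid if its generic realizations are rigid.

**Theorem 3.** (a) If $|L|=1$, every rigid generic $(G,P)$ is globally rigid. (b) If $(G,P)$ is generic and globally rigid and $|L|\ge2$, then $G-e$ is rigid for every $e\in L$. (c) If $G$ is rigid, $|L|\ge2$ and $N=|L|$ (for example, if $G$ is minimally rigid with $|L|\ge2$), then no generic realization of $G$ is globally rigid. (d) Either the set of globally rigid realizations of $G$ in $(\mathbb R^d)^V$ or its complement is contained in a proper algebraic subset.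

(In (c), $N$ depends only on $G$; see Section 10.)

## 5. A field over which $p$ is still generic

The space $W$ depends on $P$. So we cannot simply call $p$ a generic point of $W$ over $\mathbb Q$: the equations of $W$ have coefficients made from $P$. The remedy is to enlarge $\mathbb Q$ just enough to define $W$, and to check that $p$ remains generic inside $W$. We first recall the tools.

**Fact 1 (evaluation at independent points).** Let $k\subseteq\mathbb R$ be a field and let $t\in\mathbb R^m$ have coordinates algebraically independent over $k$. A polynomial in $k[x_1,\dots,x_m]$ that vanishes at $t$ is zero, so evaluation $k[x]\to k[t]$ is an isomorphism. If $h\in k[x,c]$ is nonzero, then $h(t,c)$ is a nonzero polynomial in $c$: write $h=\sum_\alpha h_\alpha(x)c^\alpha$, and some $h_\alpha\ne0$ gives $h_\alpha(t)\neq0$. A matrix $A(x)$ over $k[x]$ has at $t$ its rank over $k(x)$, and this is $\max_{x\in\mathbb R^m}\operatorname{rank}A(x)$, because minors vanish at $t$ only if they vanish identically. Finally (Cramer's rule), let $A(x)$ have rank $r$ over $k(x)$ and let $\delta(x)\neq0$ be the $r\times r$ minor with rows $R$ and columns $C$. For $j\notin C$ let $w_j(x)$ be the vector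 with $j$-entry $\delta(x)$, with $C$-part $-\operatorname{adj}(A_{RC})A_{Rj}$, and with all other entries $0$. At every point with $\delta(x)\ne0$ these vectors, whose entries are polynomials over $k$, form a basis of $\ker A(x)$: the rank of $A(x)$ there is exactly $r$, so the rows $R$ span the row space, the $w_j(x)$ are killed by these rows, they are independent, and their number is right. If $A$ has entries in $\mathbb Z[x]$, so have the $w_j$. The same holds for left kernels.

**Fact 2 (Jacobian criterion).** Let $k$ have characteristic $0$ and let $\varphi_1,\dots,\varphi_r\in k(x_1,\dots,x_m)$. Then $\operatorname{trdeg}\big(k(\varphi_1,\dots,\varphi_r)/k\big)$ equals the rank of $(\partial\varphi_i/\partial x_j)$ over $k(x)$.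

**Fact 3 (constant rank theorem).** If $\Phi$ is smooth on an $m$-manifold and has constant rank $\rho$ near $z$, there is an open neighborhood $O$ of $z$ such that $\Phi(O)$ is a $\rho$-dimensional submanifold, $\operatorname{im}d\Phi_{z'}$ is the tangent space of $\Phi(O)$ at $\Phi(z')$ for every $z'\in O$, and the fibers of $\Phi|_O$ are submanifolds of dimension $m-\rho$.

**Fact 4 (degree mod 2).** If $g:X\to Y$ is a smooth map of closed manifolds of the same dimension and $Y$ is connected, then every regular value has finitely many preimages, and the parity of their number is the same for all regular values.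

Now let $k_0\subseteq\mathbb R$ be the field generated over $\mathbb Q$ by the ratios
$$r_{uv,i}=\frac{P(u)_i-P(v)_i}{P(u)_1-P(v)_1}\qquad(uv\in D,\ 2\le i\le d).$$
The space $W$ is cut out by $x(v_0)=0$ and $x(u)_i-x(v)_i=r_{uv,i}\,(x(u)_1-x(v)_1)$. These are linear equations over $k_0$, so $W$ has a basis $b_1,\dots,b_N$ with entries in $k_0$. Write $p=\sum_it_ib_i$ with $t\in\mathbb R^N$, and identify $W$ with $\mathbb R^N$ by this basis. The components $f_e$ of $f$ are then quadratic forms in $k_0[x_1,\dots,x_N]$.

*Example.* For the triangle with $D=\{uv,uw\}$ and $v_0=u$, the field $k_0=\mathbb Q(\sigma,\sigma')$ is generated by the slopes $\sigma=a_2/a_1$ and $\sigma'$ of $a$ and $b$. One basis vector puts $v$ at $(1,\sigma)$ and $w$ at $0$; the other puts $v$ at $0$ and $w$ at $(1,\sigma')$. Then $t$ consists of the first coordinates of $a$ and of $b$. The field remembers the directions, and $t$ remembers everything else.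

**Lemma 2.** $t_1,\dots,t_N$ are algebraically independent over $k_0$.

*Proof.* We count transcendence degrees. Regard the ratios as rational functions of the $dn$ coordinates of $P$. By Fact 2 and Fact 1 (over $\mathbb Q$), $\operatorname{trdeg}(k_0/\mathbb Q)$ is the rank at $P$ of their Jacobian. With $a=P(u)-P(v)$ and $\xi=x(u)-x(v)$, the derivative of $a_i/a_1$ in the direction $x$ is $(\xi_ia_1-a_i\xi_1)/a_1^2$, which vanishes if and only if $\xi_i=r_{uv,i}\,\xi_1$. So the kernel of the Jacobian is the direct sum of $W$ and the translations. It has dimension $N+d$, and $\operatorname{trdeg}(k_0/\mathbb Q)=dn-N-d$.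

Since $k_0\subseteq\mathbb Q(P)$ and $\operatorname{trdeg}(\mathbb Q(P)/\mathbb Q)=dn$, we get $\operatorname{trdeg}(k_0(P)/k_0)=N+d$. Now $P(v)=P(v_0)+\sum_it_ib_i(v)$, and the $t_i$ solve a linear system over $k_0$ with right-hand side $p$, so $t_i\in k_0(P)$. Hence $k_0(P)$ is generated over $k_0$ by the $N+d$ elements consisting of $t_1,\dots,t_N$ and the coordinates of $P(v_0)$. As the transcendence degree is $N+d$, these generators are algebraically independent. $\square$

So Fact 1 applies to $k=k_0$ and to the point $t$, that is, to $p\in W$. In particular $\operatorname{rank}df_p=\max_{x\in W}\operatorname{rank}df_x$.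

## 6. Rigidity as injectivity of $df_p$

We now turn rigidity into linear algebra, and we record that no nonzero configuration in $W$ has all lengths zero. Later this allows us to divide by $\|f(x)\|$.

**Lemma 3.** $(G,P)$ is rigid if and only if $df_p$ is injective on $W$. If $(G,P)$ is rigid, then $f(x)\ne0$ for all $x\in W\setminus\{0\}$.

*Proof.* Let $df_p$ be injective. Then $f$ is injective on a neighborhood of $p$ in $W$. If $q$ is equivalent to $P$ and close to it, then $q-q(v_0)\in W$ is close to $p$ and has the same $f$-value, so it equals $p$. Hence $q$ is a translate of $P$, and $(G,P)$ is rigid.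

Let $df_p$ be non-injective. Its rank is maximal, and rank can only go up nearby, so it is constant near $p$. By Fact 3 the fiber of $f$ through $p$ is, near $p$, a submanifold of positive dimension. So there are $q\in W$, $q\neq p$, arbitrarily close to $p$, with $f(q)=f(p)$. Close to $p\neq0$ we have $q\ne -p$. By Lemma 1, $q$ is not congruent to $p$. Translating back by $P(v_0)$ gives frameworks equivalent to $P$, arbitrarily close to it and not congruent to it, so $(G,P)$ is not rigid.

Finally let $x\in W$ with $f(x)=0$. Then $x(u)=x(v)$ for all $uv\in L$, so $df_p(x)=2B(p,x)=0$. If $(G,P)$ is rigid, injectivity gives $x=0$. $\square$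

From here to the end of Section 9, $(G,P)$ is generic and rigid. So $\operatorname{rank}df_p=N\le|L|$, and $\dim S(p)=s:=|L|-N$. Let $J(x)$ be the $|L|\times N$ Jacobian matrix of $f$, with entries in $k_0[x]$. Choose, once and for all, a set $L_0\subseteq L$ of $N$ edges such that the minor $\Delta(x)\in k_0[x]$ of $J(x)$ on the rows $L_0$ is nonzero at $t$.

## 7. Equivalent configurations have the same stresses

If every competitor $q$ has the same stresses as $p$, then $q$ lies in the linear space $K_\omega$ for every $\omega\in S(p)$. This section proves that, and one direction of Theorem 2 follows. The reason behind it is that $f(p)$ is a generic point of the Zariski closure of the image of $f$. The tangent space there is determined by $f(p)$ alone and equals $\operatorname{im}df_p$; any $q$ over the same point must produce the same tangent space.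

**Lemma 4.** Let $q\in W$ with $f(q)=f(p)$. Then (o) the coordinates $t'_1,\dots,t'_N$ of $q$ in the basis $b_1,\dots,b_N$ are algebraically independent over $k_0$; (i) $df_q$ is injective on $W$; (ii) $q(u)\neq q(v)$ for all $u\ne v$, and no three points of $q$ are on a line; (iii) $S(q)=S(p)$.

*Proof.* **Step 1: $q$ is as generic as $p$.** Since $\Delta\ne0$, Fact 2 says that the polynomials $f_e$, $e\in L_0$, are algebraically independent over $k_0$. By Fact 1 so are the numbers $f_e(t)$, $e\in L_0$. But $f_e(t)=f_e(t')\in k_0(t')$. So $k_0(t')$ has transcendence degree at least $N$ over $k_0$, and being generated by $N$ elements it has these as algebraically independent generators. This is (o).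

**Step 2: consequences (i) and (ii).** By (o) and Fact 1 at $t'$, $\Delta(t')\neq0$, so $df_q$ is injective. If $q(u)=q(v)$, then the coordinates of $x(u)-x(v)$, which are linear forms in $x$ over $k_0$, vanish at $t'$. So they vanish on all of $W$, and $p(u)=p(v)$, which is false. If $q(u),q(v),q(w)$ are collinear, the $2\times2$ minors of the matrix with rows $x(u)-x(v)$ and $x(v)-x(w)$, which are polynomials over $k_0$, vanish at $t'$. So they vanish on $W$, and $p(u),p(v),p(w)$ are collinear, which is false.

**Step 3: equations for the image of $f$ whose Jacobian has the right rank.** Let $e\in L\setminus L_0$. Since $k_0(x)$ has transcendence degree $N$, $f_e$ is algebraic over the field generated by the $f_{e'}$, $e'\in L_0$. Clearing denominators, there is a nonzero polynomial $g_e$ over $k_0$ in the variables $Y_{e'}$ ($e'\in L_0$) and $Y_e$ with $g_e(f)=0$. Choose one of least degree in $Y_e$. This degree is positive because the $f_{e'}$, $e'\in L_0$, are independent. Then $\partial g_e/\partial Y_e$ is a nonzero polynomial of smaller degree in $Y_e$, so by minimality $(\partial g_e/\partial Y_e)(f)\ne0$ in $k_0[x]$. By Fact 1 it is nonzero at $t$. Let $y=f(p)=f(q)$, and let $A$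 be the $s\times|L|$ matrix whose rows are the gradients of the $g_e$ at $y$, $e\in L\setminus L_0$. Its columns indexed by $L\setminus L_0$ form a diagonal matrix with nonzero diagonal entries, because $g_e$ involves no variable outside $L_0$ other than $Y_e$. So $A$ has rank $s$ and $\dim\ker A=|L|-s=N$.

**Step 4: both images are $\ker A$.** Differentiating $g_e(f(x))=0$ at $p$ and at $q$ gives $\operatorname{im}df_p\subseteq\ker A$ and $\operatorname{im}df_q\subseteq\ker A$. All three spaces have dimension $N$, by rigidity, by (i) and by Step 3. So $\operatorname{im}df_p=\operatorname{im}df_q$, and taking orthogonal complements, $S(p)=S(q)$. $\square$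

Part (ii) gives the promised agreement of the two readings of equivalence for rigid generic frameworks.

**Proof of "if" in Theorem 2.** Let $\omega\in S(p)$ with $K_\omega=\mathbb Rp$, and let $q\in W$ with $f(q)=f(p)$. By Lemma 4, $\omega\in S(q)$, so $q\in K_\omega$, say $q=cp$. Then $c^2f(p)=f(p)$, and $f(p)\neq0$ by Lemma 3, so $c=\pm1$. Every framework equivalent to $P$ is congruent to $P$. $\square$

## 8. Flatness of $f$ on $K_\omega$ for a general stress

Now suppose that $\dim K_\omega\ge2$ for every $\omega\in S(p)$. We must produce a second solution. For each such $\omega$ all solutions lie in $K_\omega$, and we would like to show by a degree argument that the restriction of $f$ to $K_\omega$ takes the value $f(p)$ an even number of times up to sign. A degree needs a target of the same dimension as the source. But $f$ takes values in $\mathbb R^L$, and $|L|$ may be larger than $\dim K_\omega$.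

Here is a case to look at. Take the star $D=\{uv_1,uv_2,uv_3\}$ in the plane with $L=\{uv_1,uv_2,v_1v_2,v_2v_3\}$, generic. In the coordinates $\alpha_i$ we have $N=3$ and
$$f=\big(\alpha_1^2\|a_1\|^2,\ \alpha_2^2\|a_2\|^2,\ \|\alpha_1a_1-\alpha_2a_2\|^2,\ \|\alpha_2a_2-\alpha_3a_3\|^2\big).$$
The third row of the matrix of $\omega\cdot B$ is $(0,\,-\omega_4\,a_2\cdot a_3,\,\omega_4\|a_3\|^2)$, so $\omega\in S(p)$ forces $\omega_4(\|a_3\|^2-a_2\cdot a_3)=0$, hence $\omega_4=0$. The rest is the triangle computation (1). So $S(p)$ is a line (hence $df_p$ has rank $4-1=3$ and the framework is rigid), and for $0\ne\omega\in S(p)$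
$$K_\omega=\{\alpha_1=\alpha_2\}$$
has dimension $2$. On it, the first three coordinates of $f$ are fixed multiples of $\alpha_1^2$. So $f(K_\omega)$ lies in the plane spanned by $(\|a_1\|^2,\|a_2\|^2,\|a_1-a_2\|^2,0)$ and $(0,0,0,1)$: dimension $2$ in, dimension $2$ out. With the stress $\omega=0$, however, $K_0=W$ has dimension $3$, while the four components of $f$ are linearly independent forms (the third contains $\alpha_1\alpha_2$, the fourth $\alpha_3^2$), so $f(K_0)$ spans $\mathbb R^4$. The dimensions match for the general stress and not for a special one.

Why should they match? Look at the triangle with three lengths, and consider all stresses of all configurations near $p$. Nonzero $\omega$ with $K_\omega\neq0$ form the cone $C\subset\mathbb R^3$ where the determinant of (1) vanishes. At $\omega\in S(p)\setminus\{0\}$ the adjugate of the matrix $M$ in (1) is a nonzero multiple of $pp^{\mathsf T}$ (with $p=(1,1)^{\mathsf T}$ in these coordinates). So the derivative of $\det$ in the direction $\dot\omega$, which is the trace of $\operatorname{adj}(M)$ times the matrix (1) of $\dot\omega$, is a nonzero multiple of $\dot\omega\cdot B(p,p)=\dot\omega\cdot f(p)$. In words, $f(p)$ is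 normal to $C$ at the stress $\omega$. In general every $x\in K_\omega$ will give a normal vector $f(x)$ to the set of all stresses at the point $\omega$. At a smooth point of that set the normals form a linear space, and this is the flatness. Here is the proof.

**Lemma 5.** There is $\omega^\circ\in S(p)$ such that, with $K=K_{\omega^\circ}$ and $k=\dim K$, the set $f(K)$ lies in a $k$-dimensional linear subspace $T\subseteq\mathbb R^L$.

*Proof.* **Step 1: parametrize the stresses near $p$.** Let $U_0=\{x\in W:\Delta(x)\ne0\}$, an open set containing $p$. For $x\in U_0$ the space $S(x)$ is the left kernel of $J(x)$. By Fact 1 it has a basis $w_e(x)$, $e\in L\setminus L_0$, with entries in $k_0[x]$, where the $e$-entry of $w_e$ is $\Delta(x)$ and its other entries outside $L_0$ are $0$. Define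
$$\Phi:U_0\times\mathbb R^s\to\mathbb R^L,\qquad\Phi(x,c)=\sum_{e\in L\setminus L_0}c_e\,w_e(x)\in S(x).$$
The domain has dimension $N+s=|L|$.

**Step 2: choose a stress where $\Phi$ has locally constant rank.** Let $\rho$ be the maximal rank of $d\Phi$ on $U_0\times\mathbb R^s$. Its matrix has entries in $k_0[x,c]$, so there is a $\rho\times\rho$ minor $h\in k_0[x,c]$ that is a nonzero polynomial. By Lemma 2 and Fact 1, $h(t,c)$ is a nonzero polynomial in $c$. Choose $c^\circ\in\mathbb R^s$ with $h(t,c^\circ)\ne0$ and put $\omega^\circ=\Phi(p,c^\circ)\in S(p)$. Near $(p,c^\circ)$ the rank is at least $\rho$, hence equal to $\rho$. Let $O$ be the neighborhood of $(p,c^\circ)$ given by Fact 3, and let $\tau$ be the tangent space of $\Phi(O)$ at $\omega^\circ$, so $\dim\tau=\rho$. (If $s=0$, then $\Phi=0$, $\rho=0$ and $\omega^\circ=0$; the argument still applies.)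

**Step 3: the fiber of $\Phi$ over $\omega^\circ$ is a piece of $K$.** If $\Phi(x,c)=\omega^\circ$, then $\omega^\circ\in S(x)$, so $x\in U_0\cap K$, and comparing entries outside $L_0$ gives $c_e=\omega^\circ_e/\Delta(x)$. Conversely, let $x\in U_0\cap K$. Then $\omega^\circ\in S(x)$ is a combination of the $w_e(x)$, and the coefficients must be $c_e(x)=\omega^\circ_e/\Delta(x)$. So $\Phi^{-1}(\omega^\circ)$ is the graph of the smooth map $x\mapsto c(x)$ over $U_0\cap K$, which is a nonempty open subset of the linear space $K$, and $c(p)=c^\circ$. Hence $\Phi^{-1}(\omega^\circ)\cap O$ is a manifold of dimension $k$. By Fact 3 its dimension is also $|L|-\rho$. Therefore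
$$k=|L|-\rho.\tag{2}$$
Moreover, for $x\in K$ close to $p$, the point $(x,c(x))$ lies in $O$ and is mapped to $\omega^\circ$, so
$$\operatorname{im}d\Phi_{(x,c(x))}=\tau.\tag{3}$$

**Step 4: $f(x)$ is normal to $\tau$.** As $\Phi(x,c)\in S(x)$, we have $\Phi(x,c)\cdot f(x)=\Phi(x,c)\cdot B(x,x)=0$ on the whole domain. Differentiating in the direction $(\dot x,\dot c)$ gives
$$d\Phi_{(x,c)}(\dot x,\dot c)\cdot f(x)+2\,\Phi(x,c)\cdot B(x,\dot x)=0.$$
The second term vanishes, again because $\Phi(x,c)\in S(x)$. So $f(x)\perp\operatorname{im}d\Phi_{(x,c)}$, and by (3), $f(x)\perp\tau$ for all $x\in K$ close to $p$.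

**Step 5: extend to all of $K$.** For each $\theta\in\tau$ the polynomial $x\mapsto\theta\cdot f(x)$ vanishes on a nonempty open subset of the linear space $K$, hence on $K$. So $f(K)\subseteq T:=\tau^\perp$, and $\dim T=|L|-\rho=k$ by (2). $\square$

## 9. Parity of the number of solutions

Take $\omega^\circ,K,k,T$ from Lemma 5. Since $\omega^\circ\in S(p)$, we have $p\in K$ and $k\ge1$. By Lemma 4(iii),
$$\text{every } q\in W\text{ with }f(q)=f(p)\text{ lies in }K.\tag{4}$$

**Step 1: classes are pairs $\pm q$.** Every framework equivalent to $P$ is a translate of some $q\in W$ with $f(q)=f(p)$. By Lemma 4(ii) and Lemma 1, the frameworks congruent to $q$ are the translates of $\pm q$, and $-q\in W$ has the same $f$-value. So the congruence classes of frameworks equivalent to $P$ correspond bijectively to the pairs $\{q,-q\}$ with $q\in W$, $f(q)=f(p)$.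

**Step 2: the case $k=1$.** Then $K=\mathbb Rp$, and by (4) every solution is $q=cp$ with $c^2=1$. There is one class.

**Step 3: for $k\ge2$, a map between closed manifolds of equal dimension.** By Lemma 3, $f(x)\neq0$ for $0\neq x\in K$. By Lemma 5, $f(x)\in T$. Since $f(\lambda x)=\lambda^2f(x)$, there is a well-defined smooth map
$$g:\mathbb P(K)\to S(T),\qquad g([x])=f(x)/\|f(x)\|,$$
from the projective space of $K$, a closed manifold of dimension $k-1$, to the unit sphere $S(T)$ of $T$, a sphere of dimension $k-1$, connected because $k\ge2$.

**Step 4: the degree mod 2 is zero.** Every value of $g$ has nonnegative coordinates, since the coordinates of $f$ are squared lengths. A nonzero vector and its negative cannot both have nonnegative coordinates. So if $z$ is a value of $g$, then $-z$ is not. Such a point $-z$ is a regular value with no preimages. By Fact 4 every regular value has an even number of preimages.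

**Step 5: the preimages of $g([p])$ are the classes.** If $g([x])=g([p])$, then $f(x)=cf(p)$ with $c>0$, and $q=x/\sqrt c\in K$ satisfies $f(q)=f(p)$ and $[q]=[x]$. With (4), $g^{-1}(g([p]))=\{[q]:q\in W,\ f(q)=f(p)\}$. Two solutions on one line differ by a sign, so these points correspond to the pairs $\pm q$, that is, to the classes of Step 1.

**Step 6: $g([p])$ is a regular value.** Let $[q]$ be a preimage with $f(q)=f(p)$. The tangent space of $\mathbb P(K)$ at $[q]$ is $K/\mathbb Rq$. Suppose $dg_{[q]}$ kills the class of $x\in K$. The derivative of $z\mapsto z/\|z\|$ at $f(q)$ kills exactly $\mathbb Rf(q)$, so $df_q(x)\in\mathbb Rf(q)=\mathbb R\,df_q(q)$, because $df_q(q)=2f(q)$. As $df_q$ is injective by Lemma 4(i), $x\in\mathbb Rq$, so the class of $x$ is zero. Thus $dg_{[q]}$ is injective between spaces of equal dimension, hence bijective.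

By Steps 4 to 6, for $k\ge2$ the number of classes is finite and even. With Step 2, this is the last sentence of Theorem 2. It remains to prove "only if". For $k\ge2$ the number of classes is even and at least $1$, since $p$ itself is a solution. So it is at least $2$, and there is $q\in W$ with $f(q)=f(p)$ and $q\neq\pm p$. By Lemma 4(ii) this $q$ is equivalent to $p$ in either reading, and by Lemma 1 it is not congruent to $p$. Hence $(G,P)$ is not globally rigid. So
$$\text{if }(G,P)\text{ is globally rigid, then } k=1,\ \text{ i.e. } K_{\omega^\circ}=\mathbb Rp,\tag{5}$$
and $\omega^\circ$ is the required stress. Theorem 2 is proved. $\square$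

In the star with four length edges of Section 8, $g$ maps a projective line to a circle, and the two preimages of $g([p])$ are, by the second computation of Section 1, $(1,1,1)$ and $(1,1,\,2\,a_2\cdot a_3/\|a_3\|^2-1)$.

## 10. The stress condition depends only on the graph

We now let $P$ vary over all generic points, so everything must be written with integer polynomials in $P$. Recall that $p=P-P(v_0)$.

**Step 1: a polynomial basis of $W$.** For generic $P$, the space $W=W(P)$ is the solution space of $x(v_0)=0$ together with
$$(P(u)_1-P(v)_1)(x(u)_i-x(v)_i)-(P(u)_i-P(v)_i)(x(u)_1-x(v)_1)=0\qquad(uv\in D,\ 2\le i\le d).$$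
The coefficients lie in $\mathbb Z[P]$. By Fact 1, applied over $\mathbb Q$ to generic $P$, the rank is the same for all generic $P$, so $N$ depends only on $G$, and there are $b_1(P),\dots,b_N(P)$ with entries in $\mathbb Z[P]$ that form a basis of $W(P)$ for every generic $P$.

**Step 2: rigidity is generic.** The matrix $J(P)=\big(B(p,b_i(P))_e\big)_{e\in L,\,1\le i\le N}$ has entries in $\mathbb Z[P]$ and represents $\tfrac12df_p$. Its rank is the same for all generic $P$. If the rank is less than $N$, then by Lemma 3 no generic realization is rigid, so none is globally rigid, and Theorem 1 holds. Otherwise all generic realizations are rigid; assume this from now on.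

**Step 3: polynomial stresses and the stress matrix.** By Fact 1 there are $w_1(P),\dots,w_s(P)\in\mathbb Z[P]^L$, $s=|L|-N$, forming a basis of the left kernel $S(p)$ of $J(P)$ for every generic $P$. For $c\in\mathbb R^s$ put
$$M(P,c)=\Big(\sum_{j=1}^sc_j\,w_j(P)\cdot B\big(b_i(P),b_l(P)\big)\Big)_{i,l=1}^N .$$
This is the matrix of the form $\omega\cdot B$ on $W(P)$ for $\omega=\sum_jc_jw_j(P)$, and every $\omega\in S(p)$ arises from exactly one $c$. So $\dim K_\omega=N-\operatorname{rank}M(P,c)$. Since $p\in K_\omega$, the rank is at most $N-1$, and $K_\omega=\mathbb Rp$ if and only if the rank is $N-1$. By Theorem 2, $(G,P)$ is globally rigid if and only if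
$$\text{there is } c\in\mathbb R^s\text{ with }\operatorname{rank}M(P,c)=N-1.\tag{6}$$

**Step 4: (6) holds for all generic $P$ or for none.** If all $(N-1)\times(N-1)$ minors of $M$ are zero in $\mathbb Z[P,c]$, then (6) fails for every generic $P$. Otherwise some minor $m(P,c)=\sum_\alpha m_\alpha(P)c^\alpha$ has a coefficient $m_\alpha\ne0$ in $\mathbb Z[P]$. Then $m_\alpha(P)\neq0$ for every generic $P$, so $m(P,\cdot)$ is a nonzero polynomial in $c$ and is nonzero at some $c\in\mathbb R^s$. So (6) holds for every generic $P$. For $N=1$ the empty minor is $1$, and (6) always holds. This proves Theorem 1. $\blacksquare$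

One consequence for a cited result: Clinch, Jackson and Keevash (*Global rigidity of 2-dimensional direction-length frameworks*, J. Combin. Theory Ser. B 145 (2020)) characterize when *every* generic realization of a direction irreducible mixed graph with at least two length edges is globally rigid. By Theorem 1, "every" may be replaced there by "some".

## 11. Length edges and the exceptional set: proof of Theorem 3

If $n=1$ then $L=\emptyset$ and all realizations are globally rigid, so there is nothing to prove. Let $n\ge2$.

**(a) One length edge.** By Lemma 3, rigidity gives $N\le|L|=1$, so $W=\mathbb Rp$. For $\omega=0\in S(p)$ we have $K_0=W=\mathbb Rp$, and Theorem 2 applies.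

**(b) Deleting a length edge.** Let $(G,P)$ be generic and globally rigid with $|L|\ge2$, and suppose that $G-e$ is not rigid for some $e\in L$. The plan is to show that $T$ in Lemma 5 is too small to contain what it must.

By (5), $k=1$. So $T$ is a line containing $f(p)\ne0$, and $T=\mathbb Rf(p)$. The space $W$ involves only $D$, so it is the same for $G-e$. By Lemma 3 for $G-e$, deleting row $e$ from $J(t)$ lowers the rank below $N$. So row $e$ is not a combination of the other rows, and hence $\omega_e=0$ for all $\omega\in S(p)$. In particular the $e$-entries of the vectors $w_{e'}(x)$ of Lemma 5 vanish at $t$. They are polynomials over $k_0$, so by Lemma 2 and Fact 1 they vanish identically. Thus the image of $\Phi$ lies in the hyperplane $\{\omega_e=0\}$, so $\tau\subseteq\{\omega_e=0\}$, and the unit vector $\mathbf 1_e$ lies in $\tau^\perp=T=\mathbb Rf(p)$. But all coordinates of $f(p)$ are positive and there are at least two of them. This is a contradiction.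

**(c) No spare length edge.** Let $G$ be rigid with $N=|L|\ge2$, and let $P$ be generic. Then $\dim S(p)=|L|-N=0$, so the only stress is $\omega=0$, and $\dim K_0=N\ge2$. By Theorem 2, $(G,P)$ is not globally rigid. Now let $G$ be minimally rigid, that is, rigid with no $G-e$ rigid, and $|L|\ge2$. If $N\neq|L|$, then $\operatorname{rank}J(P)=N<|L|$ for generic $P$, so some row $e\in L$ can be deleted without lowering the rank. By Lemma 3, $G-e$ would be rigid, a contradiction. So $N=|L|$.

**(d) The exceptional set.** The set $X\subseteq(\mathbb R^d)^V$ of globally rigid realizations is defined by a first-order formula over the reals: for all $q$, if $q$ is equivalent to $P$, then $q$ is congruent to $P$. By the Tarski–Seidenberg theorem $X$ is semialgebraic. Generic points are dense, because the non-generic ones form a countable union of proper algebraic subsets, which has measure zero. By Theorem 1, $X$ or its complement contains no generic point, so it has empty interior. A semialgebraic set with empty interior has dimension less than $d|V|$, and its Zariski closure has the same dimension, so it lies in a proper algebraic subset. $\blacksquare$
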